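# Semi-germs of definable holomorphic functions: o-minimality forces Noetherianity

## 1. The Noetherian theorem and what it says

**Theorem 1.** Let $R$ be an o-minimal expansion of the real field, let $M$ be an elementary extension of $R$, and let $K=M(\sqrt{-1})$. Let $\mathcal O\subseteq M$ be a convex subring, $\mathfrak m$ its ideal of non-units, and $\mathfrak m_K=\{z\in K:|z|\in\mathfrak m\}$. For $n\ge 1$ let $\mathcal O_n$ be the ring of $M$-definable (with parameters) holomorphic functions on $M$-definable open sets containing $\mathfrak m_K^n$, two such functions being identified when they agree on such a set; let $\mathcal O_0=K$. Then $\mathcal O_n$ is Noetherian for every $n\ge 0$. In particular, the ring of semi-germs is Noetherian for every $n>0$ and every o-minimal expansion $R$ of the real field.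

The "in particular" is the statement we care about. Let $C(M)=M\times M$ be the complex plane of $M$, which is our $K$. Let $\mu(M)$ be the set of infinitesimals, that is, of all $z\in C(M)$ with $|z|<r$ for every positive real $r$. A function on an $M$-definable open subset of $C(M)^n=M^{2n}$ is *holomorphic* if it is complex differentiable in each variable in the sense of $M$, with the usual $\varepsilon$–$\delta$ definition where $\varepsilon,\delta$ range over $M$. The *ring of semi-germs* consists of the $M$-definable holomorphic functions on $M$-definable open neighborhoods of $\mu(M)^n$, two being identified when they agree on some such neighborhood. It is $\mathcal O_n$ for the particular convex subring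
$$\mathcal O=\{x\in M:|x|\le r\text{ for some }r\in\mathbb R\}$$
of finite elements: a non-zero $x\in\mathcal O$ is a non-unit exactly when $1/x$ is infinite, i.e. when $x$ is infinitesimal. So $\mathfrak m_K=\mu(M)$.

The question was posed, for sufficiently saturated $M$, in *The Bulletin of Symbolic Logic* (https://qubits.columbian.gwu.edu/sites/qubits.columbian.gwu.edu/files/downloads/ASL2010Program.pdf). Quoted there as known: if $R$ is polynomially bounded (every definable function $\mathbb R\to\mathbb R$ is eventually bounded by a power $x^N$), then the rings of semi-germs are Noetherian. The question is whether o-minimality alone suffices. The theorem says yes; neither polynomial boundedness nor saturation is used.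

So a semi-germ is something between a germ and a function. It is a germ along a whole cloud of points, the infinitesimal polydisc $\mu(M)^n$, and that cloud is not itself a definable set. The rings carry more structure, which we shall also prove.

**Theorem 2 (supplement).** For every convex subring $\mathcal O$ and every $n\ge0$:

(a) $\mathcal O_n$ is a unique factorization domain.

(b) Its maximal ideals are exactly $\mathfrak m_a=\{f:f(a)=0\}=(z_1-a_1,\dots,z_n-a_n)$, $a\in\mathfrak m_K^n$.

(c) $\mathcal O_n$ is regular, and all maximal ideals have height $n$.

(d) If $\mathfrak m\neq0$, then $\mathcal O_n$ is a Jacobson ring, and for every ideal $I$ the ideal of all $f$ vanishing on $V(I)\subseteq\mathfrak m_K^n$ is $\sqrt I$.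

## 2. O-minimality, convex subrings, and polydiscs

**O-minimality.** The structure $R$ is o-minimal if every definable subset of $\mathbb R$ (parameters allowed) is a finite union of points and open intervals. We use two textbook facts.

1. An infinite definable subset of $\mathbb R^m$ contains a cell of positive dimension; in particular it has an accumulation point belonging to itself.
2. (*Uniform finiteness.*) If $(X_b)_{b\in B}$ is a definable family of subsets of $\mathbb R^m$, there is an integer $N$ such that every finite $X_b$ has at most $N$ elements.

For example, $\{(x,y): y^3-xy+1=0\}$ gives a family of finite sets of size at most $3$, while $\{x:\sin x=0\}$ cannot be definable in any o-minimal $R$. In $M$, every non-empty definable subset of $M$ that is bounded above has a supremum in $M$: for each definable family this is a first-order sentence, and it is true in $R$.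

**Norms.** The field $K$ is algebraically closed, since $M$ is real closed. For $x+iy\in K$ put $|x+iy|=\sqrt{x^2+y^2}\in M$. For $z\in K^n$ or $\mathbb C^n$ put $|z|=\max_i|z_i|$ and $\Delta^n_s=\{z:|z|<s\}$; we write $\Delta_s$ for $\Delta_s^1$, and $\Delta^0_s$ is a point. The last coordinate is singled out: $z=(z',w)$ with $w=z_n$. For a multi-index $\alpha$, $|\alpha|=\sum\alpha_i$. If $f$ is holomorphic near $0$, then $f_\alpha=\partial^\alpha f(0)/\alpha!$ are its Taylor coefficients. Over $M$ we never claim that a Taylor series converges; only finitely many coefficients will ever matter.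

**Convex subrings.** A subring $\mathcal O\subseteq M$ is convex if $|x|\le|y|$ and $y\in\mathcal O$ imply $x\in\mathcal O$. It contains $1$, so it contains $[-1,1]$ and $\mathbb Q$, and non-zero rationals are units of $\mathcal O$. For non-zero $x\in M$, one of $|x|,|x|^{-1}$ is at most $1$, so $\mathcal O$ is a valuation ring with maximal ideal $\mathfrak m$. Likewise $\mathcal O_K=\{z\in K:|z|\in\mathcal O\}$ is a valuation ring with maximal ideal $\mathfrak m_K$. The residue field $k=\mathcal O_K/\mathfrak m_K$ contains $\mathbb Q$. The ideal $\mathfrak m$ is convex: if $|x|\le|y|$ and $0\ne y\in\mathfrak m$, then $x=(x/y)\,y$ with $x/y\in[-1,1]\subseteq\mathcal O$. Consequently: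

- a positive $s\in\mathcal O$ is a unit iff $s\notin\mathfrak m$; finite products, inverses and minima of positive units are units;
- if $x\in\mathfrak m_K$ and $0<\varepsilon\notin\mathfrak m$, then $|x|\le\varepsilon$ (otherwise $\varepsilon<|x|$ would put $\varepsilon$ in $\mathfrak m$).

*Examples.* For the finite elements, "positive unit" means "positive, finite, not infinitesimal". At the other extreme $\mathcal O=M$ is allowed; then $\mathfrak m=0$, every positive element is a unit, and $\mathcal O_n$ is the ring of ordinary germs at $0$ of definable holomorphic functions over $M$. Please do not confuse the rings $\mathcal O_n$ with the subring $\mathcal O$.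

**Lemma 3 (polydiscs suffice).** Every $M$-definable open $U\supseteq\mathfrak m_K^n$ contains $\Delta_s^n$ for some unit $s$ of $\mathcal O$ with $0<s\le1$. Conversely, $\Delta_s^n\supseteq\mathfrak m_K^n$ for every positive $s\notin\mathfrak m$.

*Proof.* The set $S=\{s>0:\Delta_s^n\subseteq U\}$ is definable, downward closed, and non-empty because $U$ is open and contains $0$. If $S$ is unbounded, take $s=1$. Otherwise let $s_0=\sup S>0$. If $s_0\in\mathfrak m$, then $2s_0\in\mathfrak m$ and $\Delta^n_{2s_0}\subseteq\mathfrak m_K^n\subseteq U$ by convexity, so $2s_0\in S$, a contradiction. So $s_0\notin\mathfrak m$, and $s=\min(s_0/2,1)$ works: it lies in $S$, it is at most $1$ and hence in $\mathcal O$, and it is not in $\mathfrak m$. For the converse: if $x\in\mathfrak m_K^n$ had $|x|\ge s$, convexity would give $s\in\mathfrak m$. $\square$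

This is the whole meaning of "neighborhood of $\mathfrak m_K^n$": a function defined near all infinitesimals is automatically defined on a non-infinitesimal polydisc.

*Examples in the finite case, $n=1$.* The function $1/(1-z)$ is a semi-germ. If $\varepsilon\ne0$ is infinitesimal, then $z$ and $z-\varepsilon$ are both non-units, as they vanish at points of $\mu(M)$; their difference $\varepsilon$ is a unit. So the ring of semi-germs is not local when $\mu(M)\neq0$.

## 3. What can be transferred from $\mathbb C$ to $K$

We prove things over $\mathbb C$, where compactness is available, and move them to $K$. Here is exactly how.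

Every $M$-definable $f$ is a member $F_a$ of a family $F$ that is definable without parameters in the language of $R$, with $a$ a tuple from $M$: replace the parameters in a defining formula by variables. The condition "$F_a$ restricts to a function on $\Delta^n_s$ that is complex differentiable in each variable" is an $\varepsilon$–$\delta$ condition, hence first order in $(a,s)$. For a fixed multi-index $\alpha$, $\partial^\alpha F_a$ is definable uniformly in $a$. Therefore:

> For a fixed family $F$ and fixed integers ($n$, $d$, $N$, …), a first-order sentence about all members of $F$ that are holomorphic on polydiscs, if true in $R$, is true in $M$.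

In $R$, separately complex differentiable functions are holomorphic by Hartogs, so we may verify such sentences by classical complex analysis. The integers must be standard and fixed in advance; this is why uniformity over the family will be essential. In particular, $M$-definable holomorphic functions on polydiscs of $K^n$ have the following properties, each a first-order sentence for each family:

- (T1) they are continuous, have all iterated derivatives, which are again holomorphic, and satisfy the chain rule under linear substitutions;
- (T2) if $fg=0$ on a polydisc, then $f=0$ or $g=0$ on it; and a function on $\Delta^n_s$ that vanishes on some $\Delta^n_\delta$ with $0<\delta\le s$ is $0$ on $\Delta_s^n$;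
- (T3) a continuous definable function on a closed bounded definable set is bounded;
- (T4) if $h$ is holomorphic on $\Delta_s^n$ and $|b|<s$, then $\frac{h(z',w)-h(z',b)}{w-b}$ extends to a holomorphic function on $\Delta_s^n$, defined by a limit and hence definable.

By (T2) and Lemma 3, $\mathcal O_n$ is a domain. By pull-back, $\mathcal O_{n-1}\subseteq\mathcal O_n$.

**Unit criterion.** An $f\in\mathcal O_n$ is a unit iff it has no zero in $\mathfrak m_K^n$. If it has none, then $\{f\ne0\}$ is an $M$-definable open set containing $\mathfrak m_K^n$, and $1/f$ is holomorphic there. The converse is clear.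

## 4. One variable by hand: $\mathcal O_1$ is a principal ideal domain

The tool we shall need in all dimensions already appears for $n=1$.

**Lemma 4 (finite valency).** Let $(g_b)_{b\in B}$ be a family, definable in $R$, of holomorphic functions on discs $\Delta_{s(b)}\subset\mathbb C$. There is an integer $N\ge1$ such that every non-constant $g_b$ takes each value at most $N$ times, counted with multiplicity.

*Proof.* The sets $\{t\in\Delta_{s(b)}:g_b(t)=c\}$ form a definable family with parameters $(b,c)$. Let $N\ge1$ bound the sizes of its finite members (uniform finiteness). If one of these sets is infinite, it has an accumulation point in $\Delta_{s(b)}$, so $g_b\equiv c$ by the identity theorem. Hence a non-constant $g_b$ takes each value at at most $N$ *points*. Now multiplicities. Suppose $c$ is taken at $t_1,\dots,t_l$ with multiplicities $m_1,\dots,m_l$ and $\sum m_i>N$. By the local form of holomorphic maps, every $c'\neq c$ close enough to $c$ has $m_i$ distinct preimages near $t_i$, and these are disjoint for different $i$; so $c'$ has more than $N$ preimages, a contradiction. $\square$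

**Proposition 5.** $\mathcal O_1$ is a principal ideal domain.

*Proof.* Let $0\ne f\in\mathcal O_1$ be represented on $\Delta_s$, and put $f$ in a $\emptyset$-definable family $(F_a)$. In $R$, Lemma 4 gives $N$ such that every $F_a$ that is holomorphic and not identically $0$ on $\Delta_s\subset\mathbb C$ has at most $N$ zeros there with multiplicity (non-zero constants have none). So $F_a=p\,u$ on $\Delta_s$ with $p$ a monic polynomial of degree at most $N$ and $u$ holomorphic without zeros; here $u$ is definable as a limit of $F_a/p$. For this $N$ this is a first-order sentence about $(a,s)$, so it holds in $M$: $f=pu$ on $\Delta_s$ with $p\in K[z]$ monic and $u$ a unit of $\mathcal O_1$.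

Let $I\subseteq\mathcal O_1$ be an ideal, and note $K[z]\subseteq\mathcal O_1$. Then $I\cap K[z]=p_0K[z]$ for some $p_0$. If $0\neq f\in I$ and $f=pu$ as above, then $p=u^{-1}f\in I\cap K[z]$, so $f\in p_0\mathcal O_1$. Hence $I=p_0\mathcal O_1$. $\square$

## 5. Weierstrass division with the wrong order, and the sine function

For several variables the sensible approach is Rückert's induction, as for convergent power series. Given $f\ne0$, change coordinates linearly so that $f(0,w)$ has finite order $d$ at $w=0$. Divide by $f$ with remainder a polynomial in $w$ of degree $<d$. Then $\mathcal O_n/(f)$ is a finite $\mathcal O_{n-1}$-module, and induction applies.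

**The order at $0$ is the wrong number.** Take the finite elements, $n=1$, $\varepsilon\ne0$ infinitesimal, and $G=w(w-\varepsilon)$. Its order at $0$ is $1$. If division with remainder of degree $<1$ were possible, we would have $w=qG+r$ with $r\in K$ constant. At $w=0$ this gives $r=0$, and at $w=\varepsilon$ it gives $r=\varepsilon$, a contradiction. The division theorem near $0$ is valid only on a disc that misses $\varepsilon$, that is, on an *infinitesimal* disc. We must count all zeros in $\mathfrak m_K$, and this is done by reading the coefficients modulo $\mathfrak m_K$. For $G=w^2-\varepsilon w$ the first coefficient not in $\mathfrak m_K$ is that of $w^2$, and two is the right count.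

**Definition.** Let $n\ge1$. An element $G\in\mathcal O_n$ is *$w$-regular of order $d$* if it has a representative on some $\Delta_s^n$, with $s\le1$ a positive unit of $\mathcal O$, such that $|G|\le C$ there for some $C\in\mathcal O$, and the Taylor coefficients $c_i$ of $G(0,\dots,0,w)$ at $0$ satisfy $c_i\in\mathfrak m_K$ for $i<d$ and $c_d\notin\mathfrak m_K$.

The condition persists when $s$ is replaced by a smaller unit. For $\mathcal O=M$ we have $\mathfrak m_K=0$, and $d$ is the usual order.

**Now the difficulty moves to the normalization.** A given $f$ may be infinitely large or infinitely small, so we must first divide it by a constant $c\in K^\times$. We need $f/c$ bounded by an element of $\mathcal O$ on a non-infinitesimal polydisc, *and* some Taylor coefficient of $f/c$ of standard index outside $\mathfrak m_K$. There is no formal reason why such a $c$ should exist. Here is how it can fail.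

Consider the structure $(\mathbb R,+,\cdot,\exp,\sin)$, which is not o-minimal, and an elementary extension $M$ with an infinite element $N>0$; let $\mathcal O$ be the finite elements. Complex sine is definable, by $\sin(x+iy)=\sin x\,\frac{e^y+e^{-y}}2+i\cos x\,\frac{e^y-e^{-y}}2$ and $\cos x=\sin(x+\pi/2)$. Let $f(z)=\sin(\pi Nz)$. Transfer of sentences does not need o-minimality, so we may use Cauchy's estimates for the family $z\mapsto\sin(\pi Nz)$.

*No scaling of $f$ is regular.* The even coefficients of $f$ vanish and $a_{2i+1}=(-1)^i(\pi N)^{2i+1}/(2i+1)!$. Suppose $|f/c|\le C$ on $\Delta_s$ with $C$ finite and $s\le 1$ a positive unit. By Cauchy, $|a_j/c|\le Cs^{-j}$ is finite for each standard $j$. Hence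
$$\Big|\frac{a_{2i+1}}c\Big|=\Big|\frac{a_{2i+3}}c\Big|\cdot\frac{(2i+2)(2i+3)}{(\pi N)^2}$$
is infinitesimal for every standard $i$. So every coefficient of standard index is in $\mathfrak m_K$, and $f/c$ is not regular of any order.

*The ring of semi-germs is not Noetherian here.* For $k\in\mathbb N$ let $I_k$ be the ideal of those $g\in\mathcal O_1$ with $g(j/N)=0$ for all standard integers $j\ge k$; the points $j/N$ are infinitesimal. Then $I_0\subseteq I_1\subseteq\cdots$. The $M$-definable holomorphic function $\sin(\pi Nz)/(z-k/N)$, extended over $z=k/N$, lies in $I_{k+1}$. Its value at $k/N$ is $\pi N\cos(\pi k)=\pm\pi N\ne0$, so it does not lie in $I_k$. The chain is strictly increasing.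

So some tameness is necessary. What sine violates is uniform finiteness: as $N$ varies, $\sin(\pi Nz)$ has more and more zeros in a fixed disc. The idea of the proof is that finite valency, uniform over the family, is also *enough* to produce a dominant coefficient. A function on the unit disc taking each value at most $N$ times is controlled on the half disc by its Taylor coefficients of index at most $N$.

## 6. Functions of bounded valency are controlled by finitely many coefficients

This section takes place over $\mathbb C$. We shall use Montel's fundamental normality test: a sequence of holomorphic functions on a domain that omit $0$ and $1$ has a subsequence converging locally uniformly to a holomorphic function or to $\infty$.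

**Lemma 6.** For each integer $N\ge1$ there is $C_N\ge1$ such that, if $g=\sum a_jt^j$ is holomorphic on $D=\{|t|<1\}$ and is either constant or takes every value at most $N$ times counted with multiplicity, then
$$\sup_{|t|\le1/2}|g|\le C_N\max_{j\le N}|a_j|.\tag{1}$$

The index $N$ cannot be lowered: $g=t^N$ has valency $N$, and its only non-zero coefficient is $a_N$.

*Proof.* For constants, (1) holds with any $C_N\ge1$.

**Step 1: set up a contradiction.** If no $C_N$ works, then for every $m\ge1$ there is a non-constant $g_m=\sum_ja_j^{(m)}t^j$ of this type with $\sup_{|t|\le1/2}|g_m|>m\max_{j\le N}|a_j^{(m)}|$. The maximum is not $0$: otherwise $g_m$, which is not identically $0$, takes the value $0$ with multiplicity at least $N+1$ at the origin. Multiplying by a constant does not change the valency, so we may assume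
$$\max_{j\le N}|a_j^{(m)}|=1,\qquad \sup_{|t|\le1/2}|g_m|>m.\tag{2}$$

**Step 2: extract a limit.** The function $g_m$ has at most $2N$ zeros and $1$-points in $D$. Passing to a subsequence, their number is constant and they converge to points of $\overline D$. Let $E$ be the finite set of limits. Then $D\setminus E$ is a domain, and on each compact subset of it $g_m$ omits $0$ and $1$ for large $m$, since the compact set has positive distance from $E$. Exhaust $D\setminus E$ by relatively compact subdomains $\Omega_1\subset\Omega_2\subset\cdots$, apply Montel's test on each, and take a diagonal subsequence. The alternative (holomorphic limit or limit $\infty$) is the same on all $\Omega_k$, as it is decided on $\Omega_1$. So a subsequence converges locally uniformly on $D\setminus E$ to a holomorphic function or to $\infty$. Choose $s\in(1/2,1)$ such that the circle $|t|=s$ avoids $E$.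

**Step 3: the limit is not holomorphic.** If it were, the $g_m$ would be uniformly bounded on $|t|=s$, hence on $|t|\le1/2$ by the maximum principle, against (2).

**Step 4: the limit is not $\infty$.** Suppose it is. Let $P_m=\sum_{j\le N}a_j^{(m)}t^j$; by (2), $|P_m|\le N+1$ on $D$. For large $m$ we have $|g_m|>N+1\ge|P_m|$ on $|t|=s$, so in particular $g_m\not\equiv P_m$. By Rouché, $g_m-P_m$ and $g_m$ have the same number of zeros in $|t|<s$, and this number is at most $N$. But $g_m-P_m\not\equiv0$ has a zero of order at least $N+1$ at $0$. This is a contradiction. $\square$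

The point of Step 4: if $g_m$ were huge on the circle while its low coefficients stay bounded, subtracting the low-order part would not change the number of zeros, but would create too many of them at the origin.

**Lemma 7.** Let $(F_a)_{a\in A}$ be a definable family in $R$ of holomorphic functions on $\Delta_1^n\subset\mathbb C^n$, $n\ge1$, $F_a=\sum_\alpha c_\alpha(a)z^\alpha$. There are integers $N,C\ge1$ with
$$\sup_{\Delta^n_{1/2}}|F_a|\le C\max_{|\alpha|\le N}|c_\alpha(a)|\quad\text{for all }a\in A.\tag{3}$$

*Proof.* We slice by complex lines through $0$. For $\zeta\in\mathbb C^n$ with $|\zeta|\le1$ let $g_{a,\zeta}(t)=F_a(t\zeta)$, $t\in D$. These functions form a definable family, so Lemma 4 gives one $N\ge1$ such that every $g_{a,\zeta}$ is constant or takes each value at most $N$ times with multiplicity. The $j$-th Taylor coefficient of $g_{a,\zeta}$ is $\sum_{|\alpha|=j}c_\alpha(a)\zeta^\alpha$. For $j\le N$ there are at most $(N+1)^n$ such $\alpha$, so the coefficient is bounded by $(N+1)^n\max_{|\alpha|\le N}|c_\alpha(a)|$. For $z\in\Delta_{1/2}^n$ apply Lemma 6 to $g_{a,2z}$ at $t=1/2$, where $g_{a,2z}(1/2)=F_a(z)$. Any integer $C\ge C_N(N+1)^n$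 works. $\square$

## 7. Every non-zero element becomes regular

We now return to $M$ and perform the normalization that failed for sine.

**Proposition 8.** Let $0\ne f\in\mathcal O_n$, $n\ge1$. There are $c\in K^\times$ and an integer matrix $T\in GL_n(\mathbb Q)$ such that $(c^{-1}f)\circ T$ is $w$-regular of some order $d$.

*Proof.*

**Step 1: transfer the growth bound.** Represent $f$ on $\Delta^n_{s'}$ with $s'\le1$ a positive unit. The function $z\mapsto f(s'z)$ on $\Delta_1^n$ belongs to a $\emptyset$-definable family. Apply Lemma 7 in $R$ to those members of the family that are holomorphic on $\Delta_1^n$. This gives integers $N,C$. With these fixed, the conclusion (3) is a first-order sentence: for each such member and each $z\in\Delta^n_{1/2}$, the value at $z$ is bounded by $C$ times the modulus of one of the finitely many coefficients with $|\alpha|\le N$. So it holds in $M$, and for our $f$ it says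
$$\sup_{\Delta^n_{s'/2}}|f|\le C\max_{|\alpha|\le N}\big|s'^{|\alpha|}f_\alpha\big|.\tag{4}$$

**Step 2: normalize.** The maximum in (4) is not $0$; otherwise $f=0$ on $\Delta^n_{s'/2}$, i.e. $f=0$ in $\mathcal O_n$. Let it be attained at $\alpha_0$, and put $c=s'^{|\alpha_0|}f_{\alpha_0}$, $g=f/c$, and $s=s'/2$, which is a unit. Then $|g|\le C$ on $\Delta^n_s$. For $|\alpha|\le N$ we have $|g_\alpha|\le s'^{-|\alpha|}\in\mathcal O$, so $g_\alpha\in\mathcal O_K$. Finally $|g_{\alpha_0}|=s'^{-|\alpha_0|}\notin\mathfrak m$.

**Step 3: choose a direction.** Let $d\le N$ be least such that $g_\alpha\notin\mathfrak m_K$ for some $|\alpha|=d$. With bars denoting residues in $k$, the form $p_d=\sum_{|\alpha|=d}\bar g_\alpha Z^\alpha\in k[Z]$ is non-zero. Since $k\supseteq\mathbb Q$, there is $v\in\mathbb Z^n\setminus\{0\}$ with $p_d(v)\ne0$. Say $v_i\ne0$. The matrix $T$ with columns $e_j$ ($j\ne i$) and last column $v$ is an integer matrix with determinant $\pm v_i\ne0$.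

**Step 4: check regularity.** Let $L$ be the maximal absolute row sum of $T$; it is an integer $\ge1$. If $|z|<s/L$, then $|Tz|<s$. So $|g\circ T|\le C$ on $\Delta^n_{s/L}$, and $s/L\le1$ is a unit. By the chain rule (T1), the $i$-th Taylor coefficient of $(g\circ T)(0,w)=g(wv)$ is $\sum_{|\alpha|=i}g_\alpha v^\alpha$. For $i<d$ it lies in $\mathfrak m_K$. For $i=d$ it has residue $p_d(v)\neq0$. $\square$

*Example.* Take the finite elements, $\varepsilon\ne0$ infinitesimal, $n=2$, $f=\varepsilon z_1w+\varepsilon^2w$. Dividing by $\varepsilon$ gives $g=z_1w+\varepsilon w$. Its coefficients of degree at most $1$ are in $\mathfrak m_K$, and $p_2=Z_1Z_2$. With $v=(1,1)$ and $T(z_1,w)=(z_1+w,w)$ we get $g\circ T=w^2+(z_1+\varepsilon)w$. On $z_1=0$ this is $w^2+\varepsilon w$, so $g\circ T$ is $w$-regular of order $2$.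

Since $T$ and $T^{-1}$ have rational entries, $T\mathfrak m_K^n=\mathfrak m_K^n$. Hence $f\mapsto f\circ T$ is a $K$-algebra automorphism of $\mathcal O_n$.

## 8. Counting zeros and dividing over $\mathbb C$, with explicit radii

To transfer Weierstrass division we need a version over $\mathbb C$ whose radii are explicit in the data, so that they are units of $\mathcal O$ when the data are.

**Lemma 9.** Let $n\ge1$, $d\ge0$, $0<s\le1$, $C\ge1$, $0<\eta\le1$, and
$$0<\rho\le\rho_0:=\min\!\Big(\frac s2,\frac{\eta s^{d+1}}{8C}\Big),\qquad \varepsilon=\frac{\eta\rho^d}{4(d+1)},\qquad \sigma=\min\!\Big(s,\frac{\eta\rho^ds}{8C}\Big).\tag{5}$$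
Let $G$ be holomorphic on $\Delta^n_s\subset\mathbb C^n$ with $|G|\le C$, and let the coefficients of $G(0,w)=\sum c_iw^i$ satisfy $|c_i|\le\varepsilon$ for $i<d$ and $|c_d|\ge\eta$. Then for every $z'\in\Delta^{n-1}_\sigma$, $G(z',\cdot)$ has no zero on $|w|=\rho$ and exactly $d$ zeros, with multiplicity, in $|w|<\rho$.

*Proof.*

**Step 1: the central slice.** By Cauchy, $|c_i|\le Cs^{-i}$. On $|w|=\rho$, using $\rho\le1$ for the terms $i<d$ and $\rho/s\le1/2$ to sum the geometric series of the terms $i>d$,
$$|G(0,w)-c_dw^d|\le d\varepsilon+2C\Big(\frac\rho s\Big)^{d+1}\le\frac{\eta\rho^d}4+2C\rho^d\cdot\frac{\rho}{s^{d+1}}\le\frac{\eta\rho^d}4+\frac{\eta\rho^d}4<|c_dw^d|.$$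
By Rouché, $G(0,\cdot)$ has exactly $d$ zeros in $|w|<\rho$. Moreover $|G(0,w)|\ge\eta\rho^d-\eta\rho^d/2=\eta\rho^d/2$ on $|w|=\rho$.

**Step 2: nearby slices.** Let $0\ne z'\in\Delta_\sigma^{n-1}$ and $|w|=\rho$. The function $t\mapsto G(tz'/|z'|,w)-G(0,w)$ is holomorphic on $|t|<s$, bounded by $2C$, and vanishes at $0$. Schwarz's lemma at $t=|z'|$ gives $|G(z',w)-G(0,w)|\le2C|z'|/s<\eta\rho^d/4<|G(0,w)|$. Rouché finishes the proof. $\square$

**Lemma 10.** Let $U'=\Delta_\sigma^{n-1}\subset\mathbb C^{n-1}$, $0<\rho<s$, and let $G,h$ be holomorphic on $U'\times\Delta_s$. Suppose that for all $z'\in U'$, $G(z',\cdot)$ has no zeros on $|w|=\rho$ and exactly $d$ in $|w|<\rho$. Then: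

1. For each $z'\in U'$ there is exactly one $(r_0,\dots,r_{d-1})\in\mathbb C^d$ such that
$$\exists B\ \forall|w|<\rho:\quad\Big|h(z',w)-\sum_{j<d}r_jw^j\Big|\le B\,|G(z',w)|.\tag{6}$$
2. The functions $z'\mapsto r_j(z')$ are holomorphic on $U'$. With $r=\sum_{j<d}r_jw^j$, the limit
$$q(z',w)=\lim_{w^*\to w,\ G(z',w^*)\ne0}\ \frac{h-r}G(z',w^*)\tag{7}$$
exists on $U'\times\Delta_\rho$, is holomorphic there, and $h=qG+r$.
3. If $h=w^d$, then $q$ has no zeros on $U'\times\Delta_\rho$, and all roots of $w^d-r(z',w)$ lie in $|w|<\rho$ for all $z'\in U'$.

The statement is odd on purpose. Quotient and remainder are classically given by contour integrals, which are not first-order definable. Conditions (6) and (7) describe them in first-order terms; the integrals appear only in the proof.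

*Proof.* We use repeatedly: *if $\Phi(x,\xi)$ is continuous on $X\times\{|\xi|=\rho\}$, with $X\subseteq\mathbb C^m$ open, and holomorphic in $x$ for each $\xi$, then $x\mapsto\oint_{|\xi|=\rho}\Phi(x,\xi)\,d\xi$ is holomorphic on $X$.* Indeed the integral is continuous in $x$. In each single variable, its integral over a small triangle can be interchanged with $\oint$ by Fubini and is $0$, so it is holomorphic in that variable by Morera.

**Step 1: the polynomial $P$ collecting the zeros.** Let $P(z',w)=\prod_{i\le d}(w-w_i(z'))$, where the $w_i(z')$ are the zeros of $G(z',\cdot)$ in $|w|<\rho$ listed with multiplicity. The power sums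
$$\sum_iw_i^j=\frac1{2\pi i}\oint_{|\xi|=\rho}\xi^j\,\frac{\partial_wG(z',\xi)}{G(z',\xi)}\,d\xi$$
are holomorphic on $U'$, because $G\ne0$ on $U'\times\{|\xi|=\rho\}$. The coefficients of $P$ are polynomials in the power sums with rational coefficients, so they are holomorphic. Moreover $P(z',\xi)\ne0$ for $|\xi|=\rho$.

**Step 2: the unit $u=G/P$.** For fixed $z'$, $G/P$ extends to a holomorphic zero-free function on a neighborhood of $|w|\le\rho$. By Cauchy's formula this extension equals, for $|w|<\rho$,
$$u(z',w)=\frac1{2\pi i}\oint_{|\xi|=\rho}\frac{G(z',\xi)}{P(z',\xi)}\,\frac{d\xi}{\xi-w}.$$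
The integrand is continuous in $(z',w,\xi)$ on $U'\times\Delta_\rho\times\{|\xi|=\rho\}$ and holomorphic in $(z',w)$. So $u$ is holomorphic and zero-free on $U'\times\Delta_\rho$, and $G=uP$ there. For fixed $z'$ both $u$ and $u^{-1}$ are bounded on $|w|<\rho$.

**Step 3: division.** Put $q_1=\frac1{2\pi i}\oint_{|\xi|=\rho}\frac{h(z',\xi)}{P(z',\xi)}\frac{d\xi}{\xi-w}$, which is holomorphic on $U'\times\Delta_\rho$ for the same reason. Writing $h$ by Cauchy's formula,
$$h-q_1P=\frac1{2\pi i}\oint_{|\xi|=\rho}\frac{h(z',\xi)}{P(z',\xi)}\cdot\frac{P(z',\xi)-P(z',w)}{\xi-w}\,d\xi=:r.$$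
The fraction $\frac{P(z',\xi)-P(z',w)}{\xi-w}$ is a polynomial in $w$ of degree $<d$ whose coefficients are polynomials in $\xi$ and the coefficients of $P$. So $r$ is a polynomial in $w$ of degree $<d$ with coefficients holomorphic on $U'$. With $q=q_1/u$ we have $qG=q_1P$, hence $h=qG+r$ on $U'\times\Delta_\rho$.

**Step 4: this $r$ is characterized by (6), and $q$ by (7).** Fix $z'$. The function $q(z',\cdot)$ is bounded on $|w|<\rho$: it is continuous inside, and near $|w|=\rho$ it equals $(h-r)/G$, which is continuous near that circle because $G\ne0$ on it. So the coefficients of $r$ satisfy (6). If $r$ and $r^*$ both satisfy (6), then $|r-r^*|\le B'|G|$ on $|w|<\rho$ for some $B'$. So $r-r^*$, of degree $<d$, vanishes at the $d$ zeros of $G(z',\cdot)$ with at least their multiplicities, hence is $0$. This proves (1) and the first claim of (2). Formula (7) holds because the zeros of $G(z',\cdot)$ in $\Delta_\rho$ are isolated and $q$ is continuous.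

**Step 5: the case $h=w^d$.** From $G=uP$ we get $w^d=u^{-1}G+(w^d-P)$ with $\deg_w(w^d-P)<d$, and $u^{-1}(z',\cdot)$ is bounded on $|w|<\rho$. By uniqueness in (1), $r=w^d-P$, and then $q=u^{-1}$ by (7). So $q$ has no zeros, and the roots of $w^d-r=P$ are the $w_i(z')$, which lie in $|w|<\rho$. $\square$

## 9. Weierstrass division and preparation in $\mathcal O_n$

**Proposition 11.** Let $n\ge1$ and let $G\in\mathcal O_n$ be $w$-regular of order $d$.

1. Every $h\in\mathcal O_n$ can be written uniquely as $h=qG+\sum_{j<d}r_jw^j$ with $q\in\mathcal O_n$, $r_j\in\mathcal O_{n-1}$.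
2. There is a monic $P\in\mathcal O_{n-1}[w]$ of degree $d$ with $P=qG$, $q$ a unit of $\mathcal O_n$, such that for $z'\in\mathfrak m_K^{n-1}$ all roots of $P(z',\cdot)$ lie in $\mathfrak m_K$.

*Proof.*

**Step 1: all radii are units.** Choose a positive unit $s\le1$ such that $G,h$ are both defined and holomorphic on $\Delta_s^n$ and $|G|\le C$ there with $1\le C\in\mathcal O$; then $C$ is a unit. Let $\eta=\min(|c_d|,1)$. It is at most $1$ and not in $\mathfrak m$, so it is a unit. Define $\rho_0$ by (5); it is a unit. Let $0<\rho\le\rho_0$ with $\rho\notin\mathfrak m$. Then $\varepsilon$ and $\sigma$ in (5) are not in $\mathfrak m$ either. Since $c_i\in\mathfrak m_K$ for $i<d$, we get $|c_i|\le\varepsilon$ for $i<d$. So the following holds in $M$: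

(H) $0<s\le1\le C$, $0<\eta\le1$, $0<\rho\le\rho_0$; $G,h$ are holomorphic on $\Delta_s^n$; $|G|\le C$ on $\Delta_s^n$; $|c_i|\le\varepsilon$ for $i<d$; $|c_d|\ge\eta$.

**Step 2: existence, by transfer.** Let $(G_a,h_a)_a$ be a $\emptyset$-definable family containing $(G,h)$. For this family and the fixed integers $n,d$, consider the statement: "for all $a,s,C,\eta,\rho$ satisfying (H) for $(G_a,h_a)$, the conclusions (1) and (2) of Lemma 10 hold with $\sigma$ as in (5)." It is a first-order sentence: the $r_j$ are defined by (6), $q$ is defined by (7), and being holomorphic is first order. It is true in $R$, since Lemma 9 supplies the hypotheses of Lemma 10. So it is true in $M$. We obtain $M$-definable holomorphic functions $r_j$ on $\Delta_\sigma^{n-1}\supseteq\mathfrak m_K^{n-1}$ and $q$ on $\Delta_\sigma^{n-1}\times\Delta_\rho\supseteq\mathfrak m_K^n$ with $h=qG+\sum_{j<d}r_jw^j$. In the same way, conclusion (3) of Lemma 10 transfers, with $h_a=w^d$.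

**Step 3: uniqueness.** Subtracting two representations, let $0=qG+r$ on $\Delta_\tau^n$ with $\tau\le s$ a positive unit and $r=\sum_{j<d}r_jw^j$. Choose $\rho\le\rho_0$ with $\rho<\tau$, $\rho\notin\mathfrak m$, and $\sigma$ from (5). For $|z'|<\min(\sigma,\tau)$ the function $q(z',\cdot)$ is bounded on $|w|\le\rho$ by (T3). So the coefficients of $-r(z',\cdot)$ satisfy (6) for $h=0$, and so does the zero tuple. By the transferred uniqueness, $r(z',\cdot)=0$. This holds for all $z'$ in a polydisc of non-infinitesimal radius, so all $r_j=0$ in $\mathcal O_{n-1}$. Then $qG=0$. Since $\mathcal O_n$ is a domain and $G\ne0$ (as $c_d\ne0$), $q=0$.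

**Step 4: preparation.** Apply (1) to $h=w^d$ and put $P=w^d-r=qG$. By Lemma 10(3) in $M$, $q$ has no zeros on $\Delta_\sigma^{n-1}\times\Delta_\rho\supseteq\mathfrak m_K^n$, so $1/q\in\mathcal O_n$. Let $z'\in\mathfrak m_K^{n-1}$. By uniqueness in (1), the values $r_j(z')$ do not depend on the choice of $\rho$. So Lemma 10(3) shows that for *every* $\rho$ with $0<\rho\le\rho_0$, $\rho\notin\mathfrak m$, the roots of $P(z',\cdot)$ have modulus $<\rho$. If some root $b$ were not in $\mathfrak m_K$, then $\rho=\min(|b|/2,\rho_0)\notin\mathfrak m$ would give $|b|<\rho\le|b|/2$, a contradiction. $\square$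

## 10. Rückert's induction: proof of Theorem 1

We use induction on $n$. The ring $\mathcal O_0=K$ is a field. Let $n\ge1$, let $I\subseteq\mathcal O_n$ be a non-zero ideal, and let $0\ne f\in I$.

**Step 1: put a regular element into $I$.** Take $c,T$ from Proposition 8. Applying the automorphism $f\mapsto f\circ T$ to $I$, which does not affect finite generation, and multiplying by the unit $c^{-1}$, we may assume that $I$ contains some $G$ that is $w$-regular of some order $d$.

**Step 2: reduce to a module over $\mathcal O_{n-1}$.** By Proposition 11(1), $\mathcal O_n/(G)$ is generated as an $\mathcal O_{n-1}$-module by $1,w,\dots,w^{d-1}$. Since $\mathcal O_{n-1}$ is Noetherian, this is a Noetherian module. So its submodule $I/(G)$ is a finitely generated $\mathcal O_{n-1}$-module. Hence $I$ is generated by $G$ and finitely many further elements.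

This proves that every $\mathcal O_n$ is Noetherian. With $\mathcal O$ the ring of finite elements, $\mathfrak m_K=\mu(M)$, and the ring of semi-germs is Noetherian for every $n>0$ and every o-minimal expansion $R$ of the real field. $\blacksquare$

## 11. Factorization, points, regularity, Nullstellensatz: proof of Theorem 2

**Step (a): $\mathcal O_n$ is a UFD.** We use induction on $n$; $\mathcal O_0$ is a field. In a Noetherian domain every non-zero non-unit is a product of irreducibles, so it suffices that irreducible elements are prime. Let $f\in\mathcal O_n$ be irreducible, $n\ge1$. By Propositions 8 and 11(2), after an automorphism and multiplication by a unit we may assume that $f=P\in\mathcal O_{n-1}[w]$ is monic of degree $d$, with roots over $\mathfrak m_K^{n-1}$ lying in $\mathfrak m_K$, and $P\mathcal O_n=G\mathcal O_n$ with $G$ $w$-regular of order $d$. Here $d\ge1$, since $P$ is not a unit.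

*$P$ is irreducible in $\mathcal O_{n-1}[w]$.* Suppose $P=P_1P_2$ with non-units $P_i\in\mathcal O_{n-1}[w]$. The leading coefficients have product $1$, so we may rescale and take both $P_i$ monic; then each has degree $\ge1$, as a monic polynomial of degree $0$ is $1$. A root $b\in K$ of $P_i(0,\cdot)$ is a root of $P(0,\cdot)$, so $b\in\mathfrak m_K$, and $P_i$ vanishes at $(0,b)\in\mathfrak m_K^n$. Thus neither $P_i$ is a unit of $\mathcal O_n$, contradicting the irreducibility of $P$ in $\mathcal O_n$.

*$P$ is prime in $\mathcal O_n$.* By induction and Gauss, $\mathcal O_{n-1}[w]$ is a UFD, so $P$ is prime there. The natural map $\mathcal O_{n-1}[w]/(P)\to\mathcal O_n/P\mathcal O_n=\mathcal O_n/G\mathcal O_n$ is an isomorphism, since both sides are free over $\mathcal O_{n-1}$ on $1,\dots,w^{d-1}$: the left side by division by a monic polynomial, the right side by Proposition 11(1). So $\mathcal O_n/P\mathcal O_n$ is a domain.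

**Step (b): the maximal ideals.** *Each $\mathfrak m_a$ is maximal, with the stated generators.* Let $n\ge1$ and $a\in\mathfrak m_K^n$. Restriction $h\mapsto h(z',a_n)$ is a ring homomorphism $\mathcal O_n\to\mathcal O_{n-1}$. It is surjective, since it is the identity on $\mathcal O_{n-1}$. By (T4), $h-h(z',a_n)$ is a multiple of $w-a_n$ in $\mathcal O_n$, so the kernel is $(w-a_n)$. Hence $\mathcal O_n/(w-a_n)\cong\mathcal O_{n-1}$. Iterating over the variables, $\mathcal O_n/(z_1-a_1,\dots,z_n-a_n)\cong K$ via evaluation at $a$. So $\mathfrak m_a=(z_1-a_1,\dots,z_n-a_n)$, and it is maximal.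

*There are no others.* Let $J$ be a maximal ideal; induct on $n$, the case $n=0$ being trivial. For $n\ge1$ we have $J\ne0$, since $\mathcal O_n$ is not a field: $z_1\ne0$ vanishes at $0$. An automorphism $f\mapsto f\circ T$ as in Proposition 8 carries $\mathfrak m_a$ to $\mathfrak m_{T^{-1}a}$, and $T\mathfrak m_K^n=\mathfrak m_K^n$, so it permutes the ideals $\mathfrak m_a$. We may therefore assume that $J$ contains a $w$-regular $G$. By Proposition 11(1) the field $\mathcal O_n/J$ is finite over its subring $\mathcal O_{n-1}/(J\cap\mathcal O_{n-1})$, which is then itself a field, since a domain over which a field is integral is a field. By induction $J\cap\mathcal O_{n-1}=\mathfrak m_{a'}$ with $a'\in\mathfrak m_K^{n-1}$ and residue field $K$. As $K$ is algebraically closed, $\mathcal O_n/J=K$, and so $w-b\in J$ for some $b\in K$. If $b\notin\mathfrak m_K$, then $w-b$ has no zeros on $\mathfrak m_K^n$ and is a unit, a contradiction. So $a=(a',b)\in\mathfrak m_K^n$, $J\supseteq\mathfrak m_a$, and $J=\mathfrak m_a$.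

**Step (c): regularity.** Let $a\in\mathfrak m_K^n$. By the proof of (b), $\mathcal O_n/(z_{i+1}-a_{i+1},\dots,z_n-a_n)\cong\mathcal O_i$, a domain in which $z_i-a_i\ne0$ if $i\ge1$. So
$$0\subsetneq(z_n-a_n)\subsetneq(z_{n-1}-a_{n-1},z_n-a_n)\subsetneq\cdots\subsetneq(z_1-a_1,\dots,z_n-a_n)=\mathfrak m_a$$
is a strict chain of primes, and $\mathfrak m_a$ has height at least $n$. By Krull's height theorem its height is at most $n$, since it has $n$ generators. So $(\mathcal O_n)_{\mathfrak m_a}$ is a Noetherian local ring of dimension $n$ whose maximal ideal is generated by $n$ elements, i.e. a regular local ring. By (b) these are the localizations at all maximal ideals.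

**Step (d): Jacobson property and Nullstellensatz.** A ring is Jacobson if every prime ideal is an intersection of maximal ideals. Let $\mathfrak m\ne0$; induct on $n$, the case $n=0$ being trivial. Let $n\ge1$.

*The prime $0$.* Choose $0<\delta\in\mathfrak m$. If $f\in\bigcap_a\mathfrak m_a$, then $f$ vanishes on $\mathfrak m_K^n\supseteq\Delta_\delta^n$, so $f=0$ by (T2). Thus $0=\bigcap_a\mathfrak m_a$.

*A non-zero prime $\mathfrak p$.* After an automorphism and multiplication by a unit, Proposition 8 gives a $w$-regular $G\in\mathfrak p$. The ring $\mathcal O_n/(G)$ is finite over the Jacobson ring $\mathcal O_{n-1}$. By the general Nullstellensatz, every finitely generated algebra over a Jacobson ring is Jacobson; so $\mathcal O_n/(G)$ is Jacobson. Hence $\mathfrak p/(G)$ is an intersection of maximal ideals, and so is $\mathfrak p$.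

Thus $\mathcal O_n$ is Jacobson. For an ideal $I$, $\sqrt I$ is the intersection of the primes containing $I$, hence of the maximal ideals containing $I$. By (b) these are the $\mathfrak m_a$ with $a\in V(I)$, so $\sqrt I=\bigcap_{\mathfrak m_a\supseteq I}\mathfrak m_a=\{f:f|_{V(I)}=0\}$. $\blacksquare$

The hypothesis $\mathfrak m\ne0$ in (d) cannot be dropped when $n\ge1$. If $\mathfrak m=0$, then by (b) $\mathcal O_n$ has the single maximal ideal $\mathfrak m_0$, which contains $z_1\ne0$; so the prime ideal $0$ is not an intersection of maximal ideals.
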